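# A first countable space without a point-countable base, all of whose subspaces of size $\omega_1$ have one

## 1. The guess that subspaces of size $\omega_1$ can decide

Throughout, a *space* is a regular $T_1$ topological space. A family of sets is *point-countable* if every point belongs to at most countably many of its members, and a space has a *point-countable base* if it has a base that is a point-countable family.

An uncountable discrete space has a point-countable base, namely its singletons, but no countable base. More generally, every metrizable space has a $\sigma$-discrete base (Bing's theorem), and such a base is point-countable. If $X$ has a point-countable base, then so has every subspace: intersect the base with the subspace. We ask about the converse, looking only at small subspaces. Write $[X]^{\le\omega_1}$ for the family of subsets of $X$ of cardinality at most $\omega_1$, regarded as subspaces.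

**Question.** Is it consistent that if $X$ is a first countable space and every $Y\in[X]^{\le\omega_1}$ has a point-countable base, then $X$ has a point-countable base?

A natural first guess is *yes*: in a suitable universe, subspaces of size $\omega_1$ decide. Let us test this guess.

**Spaces of size at most $\omega_1$.** Here there is nothing to prove, since $X$ is one of its own small subspaces. For instance, $\omega_1$ with the order topology is first countable and has no point-countable base (by the pressing-down argument below, with $\omega_1$ in place of $\omega_2$ and the limit ordinals in place of $S$), but it is itself a bad subspace of size $\omega_1$.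

**Separable spaces.** Let $X$ be separable and first countable, with every $Y\in[X]^{\le\omega_1}$ having a point-countable base. Then $X$ has a countable base, outright.

Let $Q$ be a countable dense set. Call an open set $W$ regular open if $W=\operatorname{int}\overline W$. Because $X$ is regular, the regular open sets form a base: if $x\in V\subseteq\overline V\subseteq U$ with $V,U$ open, then $\operatorname{int}\overline V$ is regular open and lies between $V$ and $U$. So each $x$ has a local base $\{R(x,n):n<\omega\}$ of regular open sets. If $R,W$ are regular open and $R\cap Q\subseteq W$, then $R\subseteq\overline{R\cap Q}\subseteq\overline W$, so $R\subseteq\operatorname{int}\overline W=W$. Thus traces on $Q$ decide inclusion.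

Suppose $X$ has no countable base. By recursion on $\alpha<\omega_1$, let $\mathcal R_\alpha=\{R(x,n):x\in Q\cup\{x_\beta:\beta<\alpha\},\,n<\omega\}$. This family is countable, so it is not a base. Hence there are a point $x_\alpha$ and an open $W_\alpha\ni x_\alpha$ such that no $R\in\mathcal R_\alpha$ satisfies $x_\alpha\in R\subseteq W_\alpha$. Shrinking $W_\alpha$, we may take it regular open.

Let $Y=Q\cup\{x_\alpha:\alpha<\omega_1\}$. It has a point-countable base. Every nonempty member of that base meets the countable set $Q$, which is dense in $Y$, so this base is countable. The sets $R(y,n)\cap Y$ with $y\in Y$ form a base of $Y$, and every base of a second countable space contains a countable base. So for some $\alpha<\omega_1$ the traces of $\mathcal R_\alpha$ on $Y$ form a base of $Y$. Then some $R\in\mathcal R_\alpha$ has $x_\alpha\in R\cap Y\subseteq W_\alpha$. In particular $R\cap Q\subseteq W_\alpha$, hence $R\subseteq W_\alpha$, contradicting the choice of $W_\alpha$.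

So the guess passes for separable spaces.

**Stationary sets.** Let $S\subset\{\alpha\in\omega_2:\mathrm{cf}(\alpha)=\omega\}$ be stationary, with the subspace topology from $\omega_2$. It is first countable. It has no point-countable base, by pressing down. Indeed, let $\mathcal B$ be a point-countable base. For $\alpha\in S$ pick $B_\alpha\in\mathcal B$ with $\alpha\in B_\alpha\subseteq[0,\alpha]$, and $f(\alpha)<\alpha$ with $(f(\alpha),\alpha]\cap S\subseteq B_\alpha$. The $B_\alpha$ are distinct, since $\max B_\alpha=\alpha$. By Fodor's lemma, $f$ is constant, say with value $\beta$, on a stationary $S'\subseteq S$. The least $\gamma\in S$ above $\beta$ then lies in $B_\alpha$ for all $\alpha\in S'$ with $\alpha\ge\gamma$. That is uncountably many members of $\mathcal B$, a contradiction.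

What do the small subspaces of $S$ look like? There are two situations.

* Suppose $S\cap\alpha$ is stationary in $\alpha$ for some $\alpha<\omega_2$ with $\mathrm{cf}(\alpha)=\omega_1$. Transfer Fodor's lemma to $\alpha$ along a club of type $\omega_1$: a regressive function on $S\cap\alpha$ is bounded by some $\beta<\alpha$ on a stationary subset of $\alpha$. The argument above then shows that $S\cap\alpha$, a subspace of size at most $\omega_1$, has no point-countable base. So this $S$ is no counterexample.
* Suppose $S\cap\alpha$ is non-stationary in $\alpha$ for every limit $\alpha<\omega_2$. Then every $S\cap\alpha$ has a point-countable base, by induction on $\alpha$. If $\alpha=\delta+1$, we add at most the point $\delta$ to the open subspace $S\cap\delta$, and we add a countable local base at $\delta$. If $\alpha$ is a limit, take a club $C\subseteq\alpha$ disjoint from $S$ (if $\mathrm{cf}(\alpha)=\omega$, an increasing sequence of successor ordinals cofinal in $\alpha$). Then $S\cap\alpha$ is the disjoint union of its open subsets $S\cap[0,\min C)$ and $S\cap(c,c^+)$, where $c\in C$ and $c^+$ is the next element of $C$. Each piece has a point-countable base by induction, and the union of these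 bases is as required. Since every subset of $S$ of size at most $\omega_1$ is bounded in $\omega_2$, such an $S$ is a counterexample.

The statement of the problem records as known that a set $S$ of the second kind consistently exists, so consistency is the most one can hope for. But the example needs its special hypothesis, and it disappears when $S$ reflects. This again suggests the guess: choose a universe in which such examples cannot live.

The guess is wrong. The answer to the Question is **no**, because ZFC refutes the statement. Recall that a space is *zero-dimensional* if it has a base of clopen sets, and *meta-Lindelöf* if every open cover has a point-countable open refinement that covers the space. For example, every Lindelöf space is meta-Lindelöf.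

**Theorem 1 (ZFC).** There is a zero-dimensional first countable $T_1$ (hence regular) space $X$ such that

1. every $Y\in[X]^{\le\omega_1}$ has a point-countable base;
2. $X$ has no point-countable base; in fact $X$ is not meta-Lindelöf.

## 2. Two-layer spaces and domination modulo countable sets

By the separable case, a counterexample must be non-separable. The simplest shape with many isolated points is the following. Let $X=T\cup D$ be a disjoint union in which the points of $D$ are isolated and each $e\in T$ has a decreasing open local base $U(e,0)\supseteq U(e,1)\supseteq\cdots$ with $U(e,n)\cap T=\{e\}$ and $\bigcap_nU(e,n)=\{e\}$. (In this section we ignore regularity.) For $d\in D$ put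
$$N(d)=\{e\in T:d\in U(e,0)\},\qquad h_d(e)=\max\{n:d\in U(e,n)\}\quad(e\in N(d)).$$
So every isolated point $d$ carries a partial function $h_d$ from $T$ to $\omega$.

**Observation.** $X$ has a point-countable base if and only if there is $m:T\to\omega$ such that
$$\{e\in N(d):h_d(e)\ge m(e)\}\ \text{ is countable for every } d\in D.\tag{1}$$

*Proof.* Suppose $m$ satisfies (1). The singletons of $D$ and the sets $U(e,n)$ with $n\ge m(e)$ form a base. A point $e\in T$ lies only in sets $U(e,n)$. If $d\in U(e,n)$ with $n\ge m(e)$, then $h_d(e)\ge n\ge m(e)$, so only countably many $e$, and then countably many $n$, occur.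

Conversely, let $\mathcal B$ be a point-countable base. For $e\in T$ choose $B_e\in\mathcal B$ with $e\in B_e\subseteq U(e,0)$, and $m(e)$ with $U(e,m(e))\subseteq B_e$. Since $B_e\cap T=\{e\}$, the $B_e$ are distinct. If $h_d(e)\ge m(e)$, then $d\in U(e,m(e))\subseteq B_e$, so this happens for only countably many $e$. $\square$

A subspace of $X$ has the same shape. So we want a family of partial functions $h_d$ such that no single $m$ beats all of them modulo countable sets, while for any $\omega_1$ of them some $m$ does.

## 3. The space of all functions $\omega_1\to\omega$, and where it breaks

The obvious way to prevent a single $m$ from winning is to use every function. Let $T=\omega_1$, let $D$ be the set of all functions $h:\omega_1\to\omega$, and let $U(\xi,n)=\{\xi\}\cup\{h:h(\xi)\ge n\}$. Here $N(h)=\omega_1$ and $h$ is its own partial function. Given $m$, the point $d=m$ violates (1), since $h_d(\xi)\ge m(\xi)$ for all $\xi$. So there is no point-countable base.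

Now let $h_\alpha$ $(\alpha<\omega_1)$ be $\omega_1$ of these functions, and try to find $m$ by diagonalization. At $\xi$ we would like $m(\xi)>h_\alpha(\xi)$ for all $\alpha<\xi$. Then $h_\alpha(\xi)\ge m(\xi)$ would force $\xi\le\alpha$, which leaves only countably many $\xi$. But $\{h_\alpha(\xi):\alpha<\xi\}$ may be infinite, and then no natural number $m(\xi)$ exceeds all its elements. *This is where the attempt stops*, and no cleverer choice of $m$ helps. For each $\xi<\omega_1$ fix an injection $g_\xi:\xi\to\omega$, and put $h_\alpha(\xi)=g_\xi(\alpha)$ if $\alpha<\xi$ and $h_\alpha(\xi)=0$ otherwise. Suppose $m$ satisfies (1) for all $h_\alpha$. Choose $k$ such that $\{\xi:m(\xi)=k\}$ is uncountable. After discarding countably many $\xi$ we find an infinite $\xi$ with $m(\xi)=k$ and $h_\alpha(\xi)<k$ for $\alpha=0,\dots,k$. Then $g_\xi(0),\dots,g_\xi(k)$ are $k+1$ distinct natural numbers below $k$, which is impossible. So the subspace $\omega_1\cup\{h_\alpha:\alpha<\omega_1\}$ has no point-countable base.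

There is a second defect. The space is not Hausdorff: for $\xi\ne\eta$ and all $n,m$, the constant function with value $\max(n,m)$ lies in $U(\xi,n)\cap U(\eta,m)$.

## 4. One function per branch, and finite pieces of reals as tags

**Against the first defect: branches.** The diagonalization would work if at each $e$ only *one* function had to be beaten. Let $T$ be a tree of height $\omega_1$, and let each isolated point see only the nodes of one branch. Two different branches share only countably many nodes. Now list $\omega_1$ branches as $A_0,A_1,\dots,A_\alpha,\dots$. At a node $e$, let $m(e)$ beat only the function of the *first* listed branch through $e$. The branch $A_\alpha$ is then unbeaten only at nodes it shares with some earlier $A_\beta$. There are countably many $\beta<\alpha$ and countably many shared nodes for each, so this is a countable set.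

We must not lose the other half: for every $m:T\to\omega$ some branch must carry $m$. There are $\omega^{|T|}=2^{|T|}$ such functions, so we want a tree with at least as many branches:
$$\text{height }\omega_1\quad\text{and at least}\quad 2^{|T|}\ \text{cofinal branches}.$$
The tree $2^{<\omega_1}$ has $2^\omega$ nodes and $2^{\omega_1}$ branches, which suffices under CH but does not come with enough branches in general. We therefore let the levels grow. Recall that $\beth_0=\omega$, $\beth_{\xi+1}=2^{\beth_\xi}$, and $\beth_\xi=\sup_{\eta<\xi}\beth_\eta$ at limits. The nodes at level $\xi$ will be the subsets of $\beth_\xi$, and the branches will be the subsets of $\lambda=\beth_{\omega_1}$. This gives $\lambda$ nodes and $2^\lambda$ branches.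

**Against the second defect: tags.** Suppose we took the branches themselves as isolated points, with neighborhoods $U^\circ(e,n)=\{e\}\cup\{A: A\text{ passes through }e,\ n_A(e)\ge n\}$, where $A\mapsto n_A$ maps the branches onto ${}^T\omega$. Then the Hausdorff property can fail. Let $e<e'$ in $T$. Infinitely many branches pass through $e'$; pick distinct ones $A_k$ $(k<\omega)$ and let $n_{A_k}$ be constant with value $k$. The remaining $2^\lambda$ branches can still be mapped onto ${}^T\omega$. Then $A_k\in U^\circ(e,n)\cap U^\circ(e',m)$ for $k=\max(n,m)$, so $e$ and $e'$ have no disjoint neighborhoods.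

The remedy is to split each $A$ into countably many copies $(A,s)$ with $s\in2^{<\omega}$, and to attach to the node at level $\xi$ only the copy whose tag $s$ is the initial segment of length $n_A(e)$ of a real $r_\xi$, the $r_\xi$ being distinct. For example, if $r_\xi$ begins $0,1,1,\dots$ and $n_A(e)=2$, then the copy $(A,\langle0,1\rangle)$ is attached to $e$. Deep neighborhoods at levels $\xi\ne\eta$ use long initial segments of $r_\xi$ and $r_\eta$, which are incompatible, so they are disjoint. There are only countably many tags, so among the uncountably many nodes of a branch, uncountably many use the same copy, and this is what refutes point-countability.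

## 5. Proof of Theorem 1

**Step 1 (the tree, the functions, the reals).** *We fix the combinatorial objects.* Put $\lambda=\beth_{\omega_1}=\sup_{\xi<\omega_1}\beth_\xi$ and
$$T=\{(\xi,a):\xi<\omega_1,\ a\subseteq\beth_\xi\}.$$
For $A\subseteq\lambda$ and $\xi<\omega_1$ let $A{\restriction}\xi=(\xi,A\cap\beth_\xi)\in T$.

We have $|T|=\sum_{\xi<\omega_1}2^{\beth_\xi}=\sum_{\xi<\omega_1}\beth_{\xi+1}=\lambda$. Indeed the sum has $\omega_1\le\lambda$ terms, each at most $\lambda$, and it is at least every $\beth_{\xi+1}$.

If $A\ne B$ are subsets of $\lambda$, then
$$\{\xi<\omega_1:A{\restriction}\xi=B{\restriction}\xi\}\ \text{ is countable.}\tag{2}$$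
Pick $\zeta\in A\mathbin{\triangle}B$ and $\xi_0<\omega_1$ with $\zeta<\beth_{\xi_0}$. For all $\xi\ge\xi_0$ the ordinal $\zeta$ witnesses $A\cap\beth_\xi\ne B\cap\beth_\xi$. So the set in (2) is contained in $\xi_0$.

The set ${}^T\omega$ of all functions $T\to\omega$ has size $\omega^\lambda$, and $2^\lambda\le\omega^\lambda\le(2^\omega)^\lambda=2^\lambda=|\mathcal P(\lambda)|$. Fix a surjection $A\mapsto n_A$ from $\mathcal P(\lambda)$ **onto** ${}^T\omega$. Finally, fix pairwise distinct $r_\xi\in2^\omega$ for $\xi<\omega_1$.

**Step 2 (the space).** *We define $X$ and check that it is a first countable topological space.* Let $D=\mathcal P(\lambda)\times2^{<\omega}$ and $X=T\cup D$, a disjoint union. Points of $D$ are isolated. For $e=(\xi,a)\in T$ and $n\in\omega$ put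
$$U(e,n)=\{e\}\cup\{(A,\,r_\xi{\restriction}n_A(e)):A\subseteq\lambda,\ A{\restriction}\xi=e,\ n_A(e)\ge n\}.\tag{3}$$
These sets decrease in $n$, and $U(e,n)\cap T=\{e\}$. The singletons of $D$ and all the sets $U(e,n)$ cover $X$. A point of $D$ in the intersection of two members has its own singleton as a basic set. A point $e\in T$ lies only in members of the form $U(e,m)$, and these are nested. So the family is a base of a topology, and $\{U(e,n):n\in\omega\}$ is a local base at $e$. Thus $X$ is first countable.

We record what membership means. If $e=(\xi,a)$, then
$$(A,s)\in U(e,n)\ \Longrightarrow\ s\subset r_\xi,\quad|s|=n_A(e)\ge n,\quad A{\restriction}\xi=e.\tag{4}$$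

**Step 3 ($T_1$, zero-dimensional, regular).** *We show that points are closed and basic sets are clopen; here the reals are used.*

* Let $e\in T$. Every point of $X\setminus\{e\}$ has a neighborhood missing $e$: its singleton if it is in $D$, and $U(e',0)\subseteq D\cup\{e'\}$ if it is $e'\in T$. So $\{e\}$ is closed.
* Let $(A,s)\in D$. The set $\{(A,s)\}$ is open. By (4), every $(A,s)\in U(e,n)$ has $|s|\ge n$, so $(A,s)\notin U(e,|s|+1)$ for every $e\in T$. The other points of $D$ are isolated. So $\{(A,s)\}$ is also closed.
* Let $e=(\xi,a)\in T$ and $n\in\omega$. Points of $D$ outside $U(e,n)$ are isolated, so to see that $U(e,n)$ is closed we need, for each $e'=(\eta,b)\in T\setminus\{e\}$, an $m$ with $U(e',m)\cap U(e,n)=\emptyset$. Such an intersection contains no point of $T$, since the only points of $T$ in the two sets are $e'$ and $e$. If $\xi=\eta$, then $m=0$ works: by (4) a common point $(A,s)$ would have $e=A{\restriction}\xi=e'$. If $\xi\ne\eta$, choose $m$ with $r_\xi{\restriction}m\ne r_\eta{\restriction}m$. By (4) a common point $(A,s)$ would have $s$ an initial segment of both $r_\xi$ and $r_\eta$ with $|s|\ge m$, so $r_\xi{\restriction}m=s{\restriction}m=r_\eta{\restriction}m$, a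 contradiction.

So $X$ is $T_1$ with a base of clopen sets, hence regular.

**Step 4 ($X$ is not meta-Lindelöf, and so has no point-countable base).** *Here we use that every function $T\to\omega$ is carried by some branch.* First, a space with a point-countable base is meta-Lindelöf: given an open cover, the members of the base that are contained in some member of the cover form a point-countable open refinement covering the space. So it suffices to refute meta-Lindelöfness.

Suppose that the open cover
$$\{U(e,0):e\in T\}\cup\{\{p\}:p\in D\}$$
has a point-countable open refinement $\mathcal V$ covering $X$. For $e\in T$ choose $V_e\in\mathcal V$ with $e\in V_e$. The only member of the cover containing $e$ is $U(e,0)$, so $V_e\subseteq U(e,0)$. Hence $V_e\cap T=\{e\}$, and the sets $V_e$ are pairwise distinct. Choose $n(e)\in\omega$ with $U(e,n(e))\subseteq V_e$. This defines a function $n\in{}^T\omega$, so by Step 1 there is $A\subseteq\lambda$ with $n_A=n$.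

For $\xi<\omega_1$ put $e_\xi=A{\restriction}\xi$ and $s_\xi=r_\xi{\restriction}n(e_\xi)$. Since $n_A(e_\xi)=n(e_\xi)$, definition (3) gives
$$(A,s_\xi)\in U(e_\xi,n(e_\xi))\subseteq V_{e_\xi}.$$
As $2^{<\omega}$ is countable, some $s$ equals $s_\xi$ for uncountably many $\xi$. The nodes $e_\xi$ have different first coordinates, so the corresponding $V_{e_\xi}$ are distinct. Thus $(A,s)$ lies in uncountably many members of $\mathcal V$, a contradiction.

**Step 5 (small subspaces).** *We beat, at each node, only the first listed branch.* Let $Y\subseteq X$ with $|Y|\le\omega_1$. In fact only $|Y\cap D|\le\omega_1$ will be used. Enumerate $\{A:(A,s)\in Y\text{ for some }s\}$ without repetition as $\{A_\alpha:\alpha<\theta\}$ with $\theta\le\omega_1$. For $e=(\xi,a)\in Y\cap T$ define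
$$m(e)=\begin{cases}n_{A_\alpha}(e)+1,&\alpha\text{ least with }A_\alpha{\restriction}\xi=e,\text{ if such }\alpha\text{ exists},\\0,&\text{otherwise,}\end{cases}$$
and let
$$\mathcal B=\{\{p\}:p\in Y\cap D\}\cup\{U(e,n)\cap Y:e\in Y\cap T,\ n\ge m(e)\}.$$
Since the $U(e,n)$ decrease in $n$, those with $n\ge m(e)$ still form a local base at $e$. So $\mathcal B$ is a base of $Y$. A point $e\in Y\cap T$ lies only in the countably many sets $U(e,n)\cap Y$.

Consider $(A_\alpha,s)\in Y\cap D$. Besides its singleton, suppose it belongs to $U(e,n)$ with $e=(\xi,a)\in Y\cap T$ and $n\ge m(e)$. By (4), $A_\alpha{\restriction}\xi=e$ and $n_{A_\alpha}(e)\ge n\ge m(e)$. If $\alpha$ were the least index whose set restricts to $e$, then $m(e)=n_{A_\alpha}(e)+1>n_{A_\alpha}(e)$, which is false. So there is $\beta<\alpha$ with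
$$A_\beta{\restriction}\xi=e=A_\alpha{\restriction}\xi.$$
Since $\alpha<\omega_1$, there are only countably many $\beta<\alpha$. For each of them $A_\beta\ne A_\alpha$, so by (2) only countably many $\xi$ are possible. Each $\xi$ determines $e=A_\alpha{\restriction}\xi$, and for each $e$ there are countably many $n$. Hence $(A_\alpha,s)$ is in only countably many members of $\mathcal B$, and $\mathcal B$ is point-countable. This proves Theorem 1. $\blacksquare$

Only ZFC was used, so the statement in the Question is not consistent.

## 6. Trees of height $\kappa$ and Moore spaces

The proof used four features of the data: the height $\omega_1$ is regular, there are enough branches, there are $\omega_1$ distinct reals, and there are fewer tags than levels. We now state what this gives, after recalling the terms.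

**Trees.** A tree is a partially ordered set in which the predecessors of every node are well-ordered. The level of a node is the order type of its set of predecessors. The tree has height $\kappa$ if the nonempty levels are exactly those $\xi<\kappa$. A cofinal branch is a downward closed chain meeting every level $\xi<\kappa$; it contains exactly one node of each level. In $2^{<\omega_1}$, the functions from countable ordinals to $2$ ordered by extension, the cofinal branches are the sets $\{f{\restriction}\alpha:\alpha<\omega_1\}$ for $f\in2^{\omega_1}$.

**Moore spaces.** For a cover $\mathcal G$ let $\mathrm{St}(x,\mathcal G)=\bigcup\{G\in\mathcal G:x\in G\}$. A development is a sequence $(\mathcal G_n)_n$ of open covers such that for every $x$ and every open $W\ni x$ some $\mathrm{St}(x,\mathcal G_n)\subseteq W$. A Moore space is a (regular $T_1$) space with a development. In a metric space, the covers by balls of radius $2^{-n}$ form a development.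

**Theorem 2.** Let $\kappa$ be a regular uncountable cardinal with $\kappa\le\mu^\omega$ for some infinite cardinal $\mu<\kappa$ (for example $\kappa=\omega_1$; any regular uncountable $\kappa\le2^\omega$; $\kappa=\mu^+$ with $\mathrm{cf}\,\mu=\omega$). Let $T$ be a tree of height $\kappa$ having at least $2^{|T|}$ cofinal branches. Then there is a zero-dimensional Moore space $X$, which is the union of an open set $D$ of isolated points and the closed discrete set $T$, such that

1. every $Y\subseteq X$ with $|Y\cap D|\le\kappa$, in particular every subspace of density $\le\kappa$, has a base in which each point belongs to fewer than $\kappa$ members;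
2. the open cover $\{U(e,0):e\in T\}\cup\{\{p\}:p\in D\}$ of $X$ has no open refinement in which every point belongs to fewer than $\kappa$ members; in particular $X$ has no base with this property.

Such a tree exists in ZFC for every such $\kappa$. Moreover $|X|=2^{|T|}$ can be arranged.

Here the $U(e,n)$ are the sets (5) below, and a refinement is understood to cover $X$. For the examples: if $\kappa\le2^\omega$, take $\mu=\omega$; if $\kappa=\mu^+$ with $\mathrm{cf}\,\mu=\omega$, then $\mu^\omega>\mu$ by König's theorem.

*Proof.* **Step 1 (the space).** *We repeat the construction with branches of $T$ and tags in $\mu^{<\omega}$.* Choose a set $\mathcal A$ of exactly $2^{|T|}$ cofinal branches. For $A\in\mathcal A$ and $\xi<\kappa$ let $A{\restriction}\xi$ be the node of $A$ at level $\xi$. If $A\ne B$, then $A{\restriction}\xi_0\ne B{\restriction}\xi_0$ for some $\xi_0$. For $\xi\ge\xi_0$ also $A{\restriction}\xi\ne B{\restriction}\xi$, since a common node at level $\xi$ has a single predecessor at level $\xi_0$ (or is itself that node), and it would belong to both branches. So $\{\xi:A{\restriction}\xi=B{\restriction}\xi\}\subseteq\xi_0$ has size $<\kappa$.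

Since $|{}^T\omega|=\omega^{|T|}=2^{|T|}$, we can fix a surjection $A\mapsto n_A$ of $\mathcal A$ onto ${}^T\omega$. Since $\kappa\le\mu^\omega$, fix distinct $r_\xi\in\mu^\omega$ for $\xi<\kappa$, regarded as $\omega$-sequences of elements of $\mu$. Let $\mu^{<\omega}$ be the set of finite sequences, so that $|\mu^{<\omega}|=\mu$. Put $D=\mathcal A\times\mu^{<\omega}$, $X=T\cup D$ (disjoint), with $D$ consisting of isolated points, and for $e\in T$ of level $\xi$
$$U(e,n)=\{e\}\cup\{(A,\,r_\xi{\restriction}n_A(e)):A\in\mathcal A,\ A{\restriction}\xi=e,\ n_A(e)\ge n\}.\tag{5}$$
As the $\kappa$ levels of $T$ are nonempty and disjoint, $\mu<\kappa\le|T|$, so $|X|=|T|+2^{|T|}\cdot\mu=2^{|T|}$. As before, the singletons of $D$ and the sets $U(e,n)$ form a base, because a node $e$ lies only in basic sets $U(e,m)$ and these are nested. Also $U(e,n)\cap T=\{e\}$, so $X$ is first countable and $T$ is closed discrete. Implication (4) holds again, with $\xi$ the level of $e$.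

**Step 2 (zero-dimensional and $T_1$).** *We check that points are closed and basic sets are clopen.* Singletons of nodes are closed, because $U(e',0)\cap T=\{e'\}$ and points of $D$ are isolated. Singletons of $D$ are clopen, because $(A,s)\notin U(e,|s|+1)$ by (4). To see that $U(e,n)$ is closed, let $e'\ne e$ be a node, with $\xi$ and $\eta$ the levels of $e$ and $e'$. The sets $U(e,n)$ and $U(e',m)$ share no node. If $\xi=\eta$, a common point $(A,s)$ of $U(e,n)$ and $U(e',0)$ would give $e=A{\restriction}\xi=e'$. If $\xi\ne\eta$, choose $m$ with $r_\xi{\restriction}m\ne r_\eta{\restriction}m$. A common point $(A,s)$ of $U(e,n)$ and $U(e',m)$ would have $s$ an initial segment of both sequences with $|s|\ge m$, a contradiction. So $X$ is $T_1$ with a clopen base, hence regular.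

**Step 3 (Moore).** *We exhibit a development.* Let $\mathcal G_n=\{U(e,n):e\in T\}\cup\{\{p\}:p\in D\}$, an open cover. The only member of $\mathcal G_n$ containing $e\in T$ is $U(e,n)$, so $\mathrm{St}(e,\mathcal G_n)=U(e,n)$, and these sets form a local base at $e$. If $n>|s|$, then by (4) no $U(e,n)$ contains $(A,s)$, so $\mathrm{St}((A,s),\mathcal G_n)=\{(A,s)\}$. Hence $(\mathcal G_n)_n$ is a development.

**Step 4 (statement 2).** *We use the pigeonhole principle with $\mu$ tags and $\kappa$ levels.* Suppose $\mathcal V$ is an open refinement of the cover in which every point belongs to fewer than $\kappa$ members. For $e\in T$ choose $V_e\in\mathcal V$ with $e\in V_e$. Since $U(e,0)$ is the only member of the cover containing $e$, we get $V_e\subseteq U(e,0)$, so $V_e\cap T=\{e\}$, and the $V_e$ are distinct. Choose $n(e)$ with $U(e,n(e))\subseteq V_e$, and then $A\in\mathcal A$ with $n_A=n$. For $\xi<\kappa$ let $s_\xi=r_\xi{\restriction}n(A{\restriction}\xi)\in\mu^{<\omega}$. Then $(A,s_\xi)\in U(A{\restriction}\xi,n(A{\restriction}\xi))\subseteq V_{A{\restriction}\xi}$. Since $|\mu^{<\omega}|=\mu<\kappa$ and $\kappa$ is regular, some $s$ equals $s_\xi$ for $\kappa$ many $\xi$. Then $(A,s)$ lies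 in $\kappa$ many members of $\mathcal V$, a contradiction. A base in which every point belongs to fewer than $\kappa$ members would give such a refinement, namely its members contained in members of the cover.

**Step 5 (statement 1).** *We beat the first listed branch at each node.* First, a dense subset of $Y$ contains all isolated points of $Y$, in particular $Y\cap D$. So density $\le\kappa$ implies $|Y\cap D|\le\kappa$.

Let $|Y\cap D|\le\kappa$. Enumerate $\{A:(A,s)\in Y\text{ for some }s\}$ without repetition as $\{A_\alpha:\alpha<\theta\}$ with $\theta\le\kappa$. For $e\in Y\cap T$ of level $\xi$ let $m(e)=n_{A_\alpha}(e)+1$ for the least $\alpha$ with $A_\alpha{\restriction}\xi=e$, and $m(e)=0$ if there is none. Let $\mathcal B$ consist of the singletons of $Y\cap D$ and the sets $U(e,n)\cap Y$ with $e\in Y\cap T$, $n\ge m(e)$. This is a base of $Y$, and each point of $Y\cap T$ lies in countably many of its members.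

If $(A_\alpha,s)\in Y\cap D$ and $(A_\alpha,s)\in U(e,n)$ with $n\ge m(e)$ and $e$ of level $\xi$, then $A_\alpha{\restriction}\xi=e$ and $n_{A_\alpha}(e)\ge m(e)$. So $\alpha$ is not the least index whose branch passes through $e$, and $e=A_\alpha{\restriction}\xi=A_\beta{\restriction}\xi$ for some $\beta<\alpha$. For each $\beta<\alpha$ fewer than $\kappa$ many $\xi$ qualify. Since $|\alpha|<\kappa$ and $\kappa$ is regular, fewer than $\kappa$ many $\xi$ qualify in all. Each $\xi$ determines $e$, and each $e$ allows countably many $n$. As $\kappa$ is uncountable, $(A_\alpha,s)$ lies in fewer than $\kappa$ members of $\mathcal B$.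

**Step 6 (existence of a tree).** *We use the $\beth$-tree again.* Take $T=\{(\xi,a):\xi<\kappa,\ a\subseteq\beth_\xi\}$, ordered by $(\xi,a)\le(\eta,b)$ iff $\xi\le\eta$ and $a=b\cap\beth_\xi$. The predecessors of $(\eta,b)$ are the nodes $(\xi,b\cap\beth_\xi)$ with $\xi<\eta$, so $(\eta,b)$ has level $\eta$ and $T$ is a tree of height $\kappa$. Since $\kappa\le\beth_\kappa$, we get $|T|=\sum_{\xi<\kappa}\beth_{\xi+1}=\beth_\kappa$. Each $A\subseteq\beth_\kappa$ gives the cofinal branch $\{(\xi,A\cap\beth_\xi):\xi<\kappa\}$. Different $A$ give different branches, because an element of the symmetric difference is below some $\beth_\xi$ with $\xi<\kappa$. So there are $2^{\beth_\kappa}=2^{|T|}$ cofinal branches. $\blacksquare$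

## 7. Cardinality of the example under CH

**Corollary 3 (optimal cardinality).** Under CH there is a counterexample as in Theorem 1 of cardinality $2^{\omega_1}$. Under CH $+\,2^{\omega_1}=\omega_2$ it has cardinality $\omega_2$, the least cardinality that any counterexample can have.

*Proof.* Under CH, the tree $T=2^{<\omega_1}$ has size $\omega_1\cdot2^\omega=\omega_1$ and height $\omega_1$. Its cofinal branches correspond to the functions in $2^{\omega_1}$, so there are $2^{\omega_1}=2^{|T|}$ of them. Apply Theorem 2 with $\kappa=\omega_1$ and $\mu=\omega$. "Fewer than $\omega_1$" means "at most countably many", so statement 1 of Theorem 2 gives statement 1 of Theorem 1, and statement 2 says that $X$ is not meta-Lindelöf and has no point-countable base. The space has cardinality $2^{|T|}=2^{\omega_1}$, which is $\omega_2$ if $2^{\omega_1}=\omega_2$. A counterexample of size $\le\omega_1$ is impossible, since it would be a small subspace of itself. $\blacksquare$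

## 8. Strongly compact cardinals bound the failure of reflection

Can $\omega_1$ in Theorem 1 be replaced by every larger cardinal, keeping "point-countable"? Not in ZFC, if strongly compact cardinals are consistent. Recall that an uncountable cardinal $\kappa$ is strongly compact if every $\kappa$-complete filter on any set extends to a $\kappa$-complete ultrafilter. (For $\omega$ in place of $\kappa$ this is the ordinary ultrafilter theorem, but $\kappa$ is required to be uncountable.) We use the standard characterization in Kanamori, *The Higher Infinite*, Theorem 22.17. It gives, for every cardinal $\gamma\ge\kappa$, an elementary $j:V\to M$ with $M$ transitive and critical point $\kappa$ (so $j$ fixes every ordinal below $\kappa$, and $j(\kappa)>\kappa$), together with a set $Z\in M$ such that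
$$j''\gamma=\{j(x):x\in\gamma\}\subseteq Z\quad\text{and}\quad|Z|^M<j(\kappa).$$
So $Z$ covers the copy of $\gamma$ in $j(\gamma)$, and $M$ considers $Z$ small.

**Theorem 4 (a limit on increasing $\omega_1$).** If $\kappa$ is strongly compact and $X$ is a first countable space all of whose subspaces of cardinality $<\kappa$ have point-countable bases, then $X$ has a point-countable base.

Hence, if strongly compact cardinals are consistent, one cannot prove in ZFC the analogue of Theorem 1 with $\omega_1$ replaced by an arbitrary cardinal: for a strongly compact $\kappa$, a space whose subspaces of size $\le\kappa$ all have point-countable bases satisfies the hypothesis of Theorem 4, so it is no counterexample.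

*Proof.* **Step 1 (a point-countable base on the cover $Z$).** *We move the problem to $M$, where a copy of $X$ lies inside a small subspace.* We may assume that the underlying set of $X$ is a cardinal $\gamma$. If $\gamma<\kappa$, then $X$ is a subspace of itself of size $<\kappa$ and we are done, so let $\gamma\ge\kappa$. Fix $U:X\times\omega\to\mathcal P(X)$ such that $\{U(x,n):n<\omega\}$ is an open local base at $x$, and take $j,M,Z$ as above. Replacing $Z$ by $Z\cap j(\gamma)$, we may assume $Z\subseteq j(X)$; since $j(x)\in j(\gamma)$ for $x\in\gamma$, still $j''\gamma\subseteq Z$. By elementarity, $M$ satisfies that every subspace of $j(X)$ of cardinality $<j(\kappa)$ has a point-countable base. So in $M$ the subspace $Z$ has a point-countable base $\mathcal B$. For $B\in\mathcal B$ let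
$$B^*=\{x\in X:j(x)\in B\},\qquad\mathcal B^*=\{B^*:B\in\mathcal B\}.$$
We show that $\mathcal B^*$ is a point-countable base of $X$.

**Step 2 ($\mathcal B^*$ is point-countable).** *We compare countability in $M$ and in $V$.* We have $x\in B^*$ iff $j(x)\in B$. So the members of $\mathcal B^*$ containing $x$ are the sets $B^*$ with $B\in\mathcal B$, $j(x)\in B$. In $M$ there are countably many such $B$. An enumeration in $M$ by natural numbers is also one in $V$, so there are countably many.

**Step 3 (the sets $B^*$ are open).** *Here first countability enters: $j$ fixes the indices $n$.* Let $x\in B^*$. Since $j(n)=n$, we have $j(U)(j(x),n)=j(U(x,n))$ for each $n<\omega$. By elementarity these sets form, in $M$, an open local base at $j(x)$ in $j(X)$. As $B$ is open in $Z$ in the sense of $M$ and $j(x)\in B$, there is $n$ with $j(U(x,n))\cap Z\subseteq B$. If $y\in U(x,n)$, then $j(y)\in j(U(x,n))$ and $j(y)\in j''\gamma\subseteq Z$, so $j(y)\in B$, that is, $y\in B^*$. Thus $U(x,n)\subseteq B^*$.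

**Step 4 ($\mathcal B^*$ is a base).** *We pull a small member of $\mathcal B$ back to $X$.* Let $x\in W$ with $W$ open in $X$, and choose $n$ with $U(x,n)\subseteq W$. In $M$, the set $j(U(x,n))\cap Z$ is open in $Z$ and contains $j(x)$, so there is $B\in\mathcal B$ with $j(x)\in B\subseteq j(U(x,n))\cap Z$. Then $x\in B^*$. If $y\in B^*$, then $j(y)\in j(U(x,n))$, so $y\in U(x,n)$ by elementarity. Hence $x\in B^*\subseteq U(x,n)\subseteq W$. $\blacksquare$
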